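# Initial segments of the Solovay degrees that first-order sentences tell apart

## Infinitely many theories of segments below $\Omega$

Let $\mathcal S$ be the partial order of Solovay degrees of left-r.e. reals, $\mathbf 0$ its least element, and $\Omega$ its greatest element (we use the same letter for the halting probability and for its degree). For a degree $\mathbf a$ let $[\mathbf 0,\mathbf a]=\{\mathbf x\in\mathcal S:\mathbf x\le_S\mathbf a\}$ with the induced order. All these notions are recalled in the next section.

**Theorem 1.** In an upper semilattice $P$ with greatest element $1$, call $w$ *small* if $\forall v\,(w\vee v=1\Rightarrow v=1)$. For $N\ge0$ let $D_N$ be the first-order sentence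

> for all $y_1,\dots,y_{N+1}$ with $\bigvee_iy_i=1$ there are $y_i'\le y_i$ with $\bigvee_iy_i'=1$ such that every $w$ with $w\le y_i'$ for all $i$ is small.

For each integer $n\ge1$ there is $\mathbf a_n$ with $\mathbf 0<_S\mathbf a_n<_S\Omega$ such that $[\mathbf 0,\mathbf a_n]$ satisfies $D_N$ for all $N\ge n$ but not $D_{n-1}$. There is also $\mathbf a_\infty$ with $\mathbf 0<_S\mathbf a_\infty<_S\Omega$ such that $D_N$ fails in $[\mathbf 0,\mathbf a_\infty]$ for every $N\ge1$. So the segments $[\mathbf 0,\mathbf a_n]$, $1\le n\le\infty$, are pairwise not elementarily equivalent.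

**Theorem 2.** There are $\mathbf a_1,\mathbf a_2$ strictly between $\mathbf 0$ and $\Omega$ such that $D_1$ holds in $[\mathbf 0,\mathbf a_1]$ and fails in $[\mathbf 0,\mathbf a_2]$. Hence $[\mathbf 0,\mathbf a_1]\not\cong[\mathbf 0,\mathbf a_2]$. For $\mathbf a_1$ one may take the degree of $\sum_{k\in A}2^{-k^2}$ for any noncomputable r.e. set $A$.

Theorem 2 is the case $n=1,2$ of Theorem 1, with an explicit $\mathbf a_1$. It answers a question from "My work with Rod 1995-2001" (https://sms.wgtn.ac.nz/foswiki/pub/Events/CCS2017/Programme/Nies.pdf): "How can we distinguish incomplete Solovay degrees of left-r.e. reals? For instance, are there two non-isomorphic initial segments strictly below $\Omega$?" The segment $[\mathbf 0,\mathbf 0]$ is excluded. The answer is yes.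

Some unpacking. Two orders are elementarily equivalent if they satisfy the same first-order sentences, and isomorphic orders are. The sentence $D_N$ is in the language of $\le$ alone: "$y=1$" says that $y$ is above everything, and "$\bigvee_iy_i=1$" says that every common upper bound of the $y_i$ is the greatest element. The last sentence of Theorem 1 follows from the ones before it. For $m<n<\infty$ the sentence $D_{n-1}$ holds in $[\mathbf 0,\mathbf a_m]$ (as $n-1\ge m$) and fails in $[\mathbf 0,\mathbf a_n]$. For $m<\infty$ the sentence $D_m$ holds in $[\mathbf 0,\mathbf a_m]$ and fails in $[\mathbf 0,\mathbf a_\infty]$.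

## Left-r.e. reals, Solovay reducibility, and the order $\mathcal S$

**Definition.** A real is *left-r.e.* if it is the limit of a computable increasing sequence of rationals.

If $(b_s)$ is computable and only nondecreasing, then $b_s-2^{-s}$ is strictly increasing with the same limit. So a computable nondecreasing sequence suffices, and conversely each left-r.e. $\delta$ has a computable *strictly* increasing approximation $(\delta_s)$, for which $\delta_s<\delta$ for all $s$. Example: if $A$ is an r.e. set, then $\sum_{k\in A}2^{-k}$ is left-r.e.; add $2^{-k}$ when $k$ is enumerated.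

**Definition.** For left-r.e. $\alpha,\beta$ we write $\beta\le_S\alpha$ if there are a constant $c$ and a partial computable $f$ such that for every rational $q<\alpha$, $f(q)$ is defined, $f(q)$ is a rational with $f(q)<\beta$, and $\beta-f(q)\le c(\alpha-q)$. We say that $\beta\le_S\alpha$ *via $f$ with constant $c$*.

So any lower approximation of $\alpha$ can be turned into a lower approximation of $\beta$ that is as good, up to a constant factor. Constants may be enlarged, so we may take them to be positive integers. Example: $2\alpha\le_S\alpha$ via $f(q)=2q$ with $c=2$. The relation is reflexive ($f(q)=q$) and transitive (compose the functions, multiply the constants), so it is a preorder, and $\mathcal S$ is the order of its equivalence classes.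

Its least degree $\mathbf 0$ consists of the computable reals. If $\beta$ is computable and $q<\alpha$, find $s$ with $\alpha_s>q$, put $\rho=\alpha_s-q$, compute a rational $b$ with $|\beta-b|<\rho/3$, and output $b-\rho/3$. It is below $\beta$ and within $\rho\le\alpha-q$ of it. Conversely, if $\beta\le_S\alpha$ and $\alpha$ is computable, rationals $q<\alpha$ as close to $\alpha$ as we like can be computed, so $\beta$ is computable. A greatest degree exists: it is the degree of Chaitin's $\Omega$, since by the Kucera–Slaman theorem every Martin-Löf random left-r.e. real is $\le_S$-complete. From the background we use only this: $\le_S$ is a preorder, $\mathbf 0$ is the degree of the computable reals, a greatest degree exists, and noncomputable left-r.e. reals exist.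

## Why density and splitting do not help, and what $D_N$ says in small orders

Two facts about $\mathcal S$ are known. Upward density: if $\gamma<_S\Omega$, there is $\beta$ with $\gamma<_S\beta<_S\Omega$. Splitting with density: if $\gamma<_S\alpha<_S\Omega$, there are $\beta^0,\beta^1$ with $\gamma<_S\beta^0,\beta^1<_S\alpha$ and $\beta^0+\beta^1=\alpha$. The natural first attempt is to look for a difference between segments in these terms. It stops at once: the second fact applies below *every* $\mathbf a$ with $\mathbf 0<_S\mathbf a<_S\Omega$, so every such segment is dense, and in every one the top is a join of two smaller elements. These properties cannot separate anything. (The proof below uses neither fact.)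

A finer question is how little the pieces of such a splitting can be made to overlap. This is what $D_N$ measures: given $N+1$ pieces with join $1$, can we shrink them, keeping the join $1$, so that everything below all of them is small, that is, useless for building $1$? Some orders in which this can be seen by hand:

- In the one-element order every element is small, so every $D_N$ holds.
- In every order with least element $0\neq1$, the sentence $D_0$ fails: for $y_1=1$ we must take $y_1'=1$, and $w=1$ is not small since $1\vee0=1$ and $0\ne1$. On the other hand $0$ is always small. So if some proper subfamily of $y_1,\dots,y_{N+1}$ already has join $1$, we may replace the others by $0$; the only common lower bound is then $0$, and this family is no obstacle to $D_N$.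
- In a Boolean algebra the only small element is $0$: if $w\ne0$, its complement $v$ has $w\vee v=1$ and $v\ne1$. Every family with join $1$ can be shrunk to a pairwise disjoint one with join $1$. So $D_N$ holds for all $N\ge1$.
- Let $P=\{0,w,y_1,y_2,v,1\}$ with $0<w<y_1<1$, $0<w<y_2<1$, $0<v<1$, and no further relations. The only $y_1'\le y_1$, $y_2'\le y_2$ with $y_1'\vee y_2'=1$ are $y_1,y_2$ themselves. Then $w$ lies below both, and $w\vee v=1$ with $v\ne1$, so $w$ is not small: $D_1$ fails. But $D_2$ holds. In a family of at least three elements with join $1$, either $1$ occurs; or $v$ occurs together with an element that is neither $0$ nor $v$, and these two have join $1$; or $v$ does not occur, and then $y_1,y_2$ both do. In each case a proper subfamily has join $1$. The same argument gives $D_N$ for all $N\ge2$.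

Our $\mathbf a_2$ will behave like the last example. There we shall need, for all possible shrinkings at once, a common lower bound $w$ and a partner $v\neq 1$ with $w\vee v=1$.

## Moving approximations between reals

This section contains the general tools.

**Lemma 3.** (a) Let $c>0$ be rational. Suppose there is an algorithm which, for each rational $q<\delta$, finds rationals $d,a$ with $q<d\le\delta$, $a\le\beta$ and $\beta-a\le c(\delta-d)$. Then $\beta\le_S\delta$.

(b) Let $\beta\le_S\delta$ via $f$ with rational constant $c>0$, and let $(\delta_s)$ be a computable nondecreasing rational sequence with $\delta_s<\delta$ and $\delta_s\to\delta$. Then there is a computable nondecreasing rational sequence $\beta_s\to\beta$ with $\beta_s<\beta$ and $\beta_{s+1}-\beta_s\le c(\delta_{s+1}-\delta_s)$.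

**Proof.** Part (a) frees us from choosing $f$ for every $q$: we may first move up from $q$ to a convenient $d$. Output $a-c(d-q)$. This is $<\beta$, and
$$\beta-a+c(d-q)\le c(\delta-d)+c(d-q)=c(\delta-q).$$

Part (b) makes $\beta$ grow stage by stage no faster than $c$ times $\delta$. Let $M_s=\max_{r\le s}f(\delta_r)$. Then $M_s<\beta$ and $\beta-M_s\le\beta-f(\delta_s)\le c(\delta-\delta_s)$. Put $\beta_0=M_0$ and
$$\beta_{s+1}=\min\bigl(M_{s+1},\ \beta_s+c(\delta_{s+1}-\delta_s)\bigr).$$
By induction $\beta_s\le M_s<\beta$. Since $M_{s+1}\ge M_s\ge\beta_s$, both entries of the minimum are $\ge\beta_s$, so the sequence is nondecreasing, and its steps are bounded as required. Finally $\beta-\beta_s\le c(\delta-\delta_s)$ by induction. For $s=0$, and whenever $\beta_{s+1}=M_{s+1}$, this was noted for $M$. Otherwise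
$$\beta-\beta_{s+1}=\beta-\beta_s-c(\delta_{s+1}-\delta_s)\le c(\delta-\delta_s)-c(\delta_{s+1}-\delta_s)=c(\delta-\delta_{s+1}).$$
So $\beta_s\to\beta$. $\square$

**Lemma 4.** $\deg(\alpha+\beta)$ is the join of $\deg\alpha$ and $\deg\beta$. Joins in $[\mathbf 0,\mathbf a]$ agree with those in $\mathcal S$.

**Proof.** First, $\alpha+\beta$ is an upper bound. Take strictly increasing approximations. Given $q<\alpha+\beta$, find $s$ with $d=\alpha_s+\beta_s>q$ and let $a=\alpha_s$. Then $\alpha-a\le(\alpha+\beta)-d$, so $\alpha\le_S\alpha+\beta$ by Lemma 3(a); likewise for $\beta$. It is the least one: if $\alpha,\beta\le_S\gamma$ via $f,g$ with constants $c,c'$, then $f+g$ gives $\alpha+\beta\le_S\gamma$ with constant $c+c'$. If $\gamma=\alpha$ bounds two elements of $[\mathbf 0,\deg\alpha]$, so does their join, which therefore lies in the segment. $\square$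

**Lemma 5 (decomposition).** If $\alpha\le_S\delta_1+\dots+\delta_N$, then $\alpha=\theta_1+\dots+\theta_N$ with $\theta_i$ left-r.e. and $\theta_i\le_S\delta_i$.

**Proof.** We split each increase of $\alpha$ among the $\delta_i$ that pay for it. Take strictly increasing approximations $\delta_{i,s}$ and write $\Delta x_s=x_{s+1}-x_s$. By Lemma 3(b), applied to $\sum_i\delta_{i,s}$, there are $c$ and a computable nondecreasing $\alpha_s\to\alpha$ with $\Delta\alpha_s\le c\sum_i\Delta\delta_{i,s}$. So we can computably write $\Delta\alpha_s=\sum_iu_{i,s}$ with rationals $0\le u_{i,s}\le c\,\Delta\delta_{i,s}$ (fill up $i=1,2,\dots$ in turn). Let $\theta_1=\alpha_0+\sum_su_{1,s}$ and $\theta_i=\sum_su_{i,s}$ for $i\ge2$. Then $\sum_i\theta_i=\alpha$. The tail $\sum_{r\ge s}u_{i,r}$ is at most $c(\delta_i-\delta_{i,s})$. So for $q<\delta_i$ we find $s$ with $d=\delta_{i,s}>q$, let $a$ be $\theta_i$ without this tail, and Lemma 3(a) gives $\theta_i\le_S\delta_i$. $\square$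

**Lemma 6 (synchronization).** Let $\alpha=\theta_1+\dots+\theta_N$ with all $\theta_i$ left-r.e., and let $(\alpha_s)$ be a computable nondecreasing rational sequence with $\alpha_s<\alpha$ and $\alpha_s\to\alpha$. Then there are computable nondecreasing rational sequences $h^i_s\to\theta_i$ with $\sum_ih^i_s=\alpha_s$ for all $s$.

**Proof.** We keep $h^i_s<\theta_i$, so that there is always room to move. Let $x^i_u$ be strictly increasing approximations of $\theta_i$. Since $\alpha_0<\sum_i\theta_i$, some $u$ has $\sum_ix^i_u\ge\alpha_0$; lowering $x^1_u$ by the excess we get rationals $h^i_0<\theta_i$ with sum $\alpha_0$.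

Given $h^i_s<\theta_i$ with sum $\alpha_s$, search for $u$ with $x^i_u\ge h^i_s$ for all $i$ and $\sum_ix^i_u\ge\alpha_{s+1}$. It exists because $h^i_s<\theta_i$ and $\alpha_{s+1}<\alpha$. If $\alpha_{s+1}=\alpha_s$, let $h^i_{s+1}=h^i_s$. Otherwise $\sum_ix^i_u\ge\alpha_{s+1}>\alpha_s$, and we let $h^i_{s+1}=h^i_s+\lambda(x^i_u-h^i_s)$ with $\lambda=(\alpha_{s+1}-\alpha_s)/(\sum_ix^i_u-\alpha_s)\in(0,1]$, which has sum $\alpha_{s+1}$. Then $h^i_s\le h^i_{s+1}\le x^i_u<\theta_i$. The limits of the $h^i_s$ are at most $\theta_i$ and have sum $\alpha=\sum_i\theta_i$, so they equal $\theta_i$. $\square$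

## The sums $\sum_{k\in A}2^{-k^2}$ and the failure to get minimal pairs

Let $A$ be r.e. and noncomputable, $\kappa$ an injective computable enumeration of $A$, and $\alpha=\sum_{k\in A}2^{-k^2}$. The terms decrease fast: each is at most half of its predecessor, so
$$\sum_{j>k}2^{-j^2}\le2\cdot2^{-(k+1)^2}=4^{-k}\,2^{-k^2}.$$
Put $\alpha_T=\sum_{s<T}2^{-\kappa(s)^2}$ and let $k(T)$ be the least number enumerated at a step $s\ge T$.

*The real $\alpha$ is not computable.* Suppose it is. For $k\ge1$, knowing $A\cap[0,k)$, consider $\alpha-\sum_{j\in A,\,j<k}2^{-j^2}$. It is at least $2^{-k^2}$ if $k\in A$ and at most $4^{-k}2^{-k^2}\le\frac14 2^{-k^2}$ otherwise, and a good enough approximation of $\alpha$ tells which. Starting from the one bit whether $0\in A$, we would decide $A$.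

Now split $A$ into infinite disjoint r.e. sets $A_1,A_2$ and put $\theta_i=\sum_{k\in A_i}2^{-k^2}$, with partial sums $\theta_{i,T}$ over the steps before $T$. Then $\theta_1+\theta_2=\alpha$. How much can lie below both? Let $\omega\le_S\theta_1,\theta_2$ via $f_1,f_2$ with common constant $c$, and let $e_T=\max_if_i(\theta_{i,T})$. The number $k=k(T)$ goes into only one of the two sets. The other one receives only numbers $>k$ from step $T$ on, so its tail is at most $4^{-k}2^{-k^2}\le4^{-k}(\alpha-\alpha_T)$. Hence
$$\omega-e_T\le c\,4^{-k(T)}(\alpha-\alpha_T).\tag{1}$$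

A sensible person now hopes to conclude that $\omega$ is computable, so that the top of $[\mathbf 0,\deg\alpha]$ splits into a minimal pair. This is where the argument stops. The bound (1) compares the tail of $\omega$ with the unknown tail of $\alpha$, and an estimate of this form does not make $\omega$ computable. Take $\omega^*=\sum_{k\in A}4^{-k}2^{-k^2}$ with partial sums $\omega^*_T$. Then $\omega^*-\omega^*_T\le4^{-k(T)}(\alpha-\alpha_T)$, but $\omega^*$ is not computable. Indeed for $k\ge1$, once $A\cap[0,k)$ is known, the remaining part of $\omega^*$ is at least $4^{-k}2^{-k^2}$ if $k\in A$, and at most $4^{-(k+1)}4^{-k}2^{-k^2}\le\frac1{16}4^{-k}2^{-k^2}$ if not. (This says nothing about whether $\omega^*$ is below both $\theta_i$, only that (1) is too weak for the conclusion.)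

What (1) does say is that $\omega$ is approximated arbitrarily much better than $\alpha$. It turns out that this makes $\omega$ useless in any join that reaches $\alpha$, which is the reason why $D_N$ speaks of small elements and not of $0$.

## Negligible reals are small

**Definition.** $\omega\ll\alpha$ means: for every $\epsilon>0$ there are a rational $r<\alpha$ and a partial computable $f$ such that for all rationals $q\in(r,\alpha)$, $f(q)$ is defined, $f(q)<\omega$ and $\omega-f(q)\le\epsilon(\alpha-q)$.

Both $r$ and $f$ may depend on $\epsilon$. Example: $\omega^*\ll\alpha$ for the reals above. Send $q$ to $\omega^*_T$ for the least $T$ with $\alpha_T>q$; then $\omega^*-\omega^*_T\le4^{-k(T)}(\alpha-q)$. Since $k(T)$ tends to infinity, we may take $r=\alpha_{T_0}$ with $4^{-k(T)}\le\epsilon$ for all $T\ge T_0$. And $\omega^*_T<\omega^*$ since $A$ is infinite.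

**Lemma 7.** If $\omega\ll\alpha$ and $\alpha\le_S\omega+\upsilon$, then $\alpha\le_S\upsilon$. Hence, if $\omega\ll\alpha$ and $\omega\le_S\alpha$, then $\deg\omega$ is small in $[\mathbf 0,\deg\alpha]$.

**Proof.** **Step 1.** We turn $\omega$ and $\upsilon$ into honest summands of $\alpha$. By Lemma 5, $\alpha=\omega_0+\upsilon_0$ with $\omega_0\le_S\omega$, say via $f_0$ with constant $c_0$, and $\upsilon_0\le_S\upsilon$. Take $r,f$ from $\omega\ll\alpha$ with $\epsilon=1/(2c_0)$ and let $F=f_0\circ f$. For rational $q\in(r,\alpha)$ we get $F(q)<\omega_0$ and
$$\omega_0-F(q)\le c_0(\omega-f(q))\le\tfrac12(\alpha-q).$$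
It is enough to show $\alpha\le_S\upsilon_0$.

**Step 2.** We bootstrap: a lower bound $p$ for $\alpha$ gives the lower bound $F(p)$ for $\omega_0$, hence a new one for $\alpha=\omega_0+\upsilon_0$. Fix a rational $p_0\in(r,\alpha)$. Given a rational $x<\upsilon_0$, find a rational $x'$ with $x<x'<\upsilon_0$ and let $\rho=x'-x>0$. Define $p_{i+1}=\max(p_i,\,x'+F(p_i))$. Since $x'+F(p_i)<\upsilon_0+\omega_0=\alpha$, inductively all $p_i$ are defined and lie in $[p_0,\alpha)$. The sequence is nondecreasing and bounded, so there is a least $i$ with $p_{i+1}-p_i\le\rho$, and we can find it. Output $p_{i+1}<\alpha$.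

**Step 3.** We check that the output is good enough. Use $\omega_0\le F(p_i)+\frac12(\alpha-p_i)$, then $x'+F(p_i)\le p_{i+1}$, then $\alpha-p_i\le(\alpha-p_{i+1})+\rho$:
$$\upsilon_0-x'=\alpha-\omega_0-x'\ge\alpha-x'-F(p_i)-\tfrac12(\alpha-p_i)\ge(\alpha-p_{i+1})-\tfrac12(\alpha-p_i)\ge\tfrac12(\alpha-p_{i+1})-\tfrac12\rho .$$
So $\alpha-p_{i+1}\le2(\upsilon_0-x')+\rho\le2(\upsilon_0-x')+2\rho=2(\upsilon_0-x)$. Hence $\alpha\le_S\upsilon_0\le_S\upsilon$.

**Step 4.** For the second claim, let $\omega\ll\alpha$, $\omega\le_S\alpha$, and $\deg\omega\vee\deg\upsilon=\deg\alpha$. By Lemma 4, $\alpha\le_S\omega+\upsilon$, so $\alpha\le_S\upsilon$, that is, $\deg\upsilon=\deg\alpha$. $\square$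

## Sparse presentations: incompleteness and $D_N$ for $N\ge n$

The minimal-pair attempt used only that $k(T)$, the most valuable index still to come, appears once while there are two colours. With $n$ appearances and $n+1$ colours the same pigeonhole works.

**Definition.** A *sparse presentation* of $\alpha$ consists of computable sequences of rationals $\varepsilon_k>0$ and integers $n_k\ge1$ with
$$\sum_{j>k}n_j\varepsilon_j\le4^{-k}\varepsilon_k\quad\text{for all }k,\tag{2}$$
and a computable $\kappa:\mathbb N\to\mathbb N$ taking each value $k$ at most $n_k$ times, with $\alpha=\sum_s\varepsilon_{\kappa(s)}$. It has *width* $\le n$ if $n_k\le n$ for all $k$. Put $\alpha_T=\sum_{s<T}\varepsilon_{\kappa(s)}$ and $k(T)=\min\{\kappa(s):s\ge T\}$.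

Clearly $\alpha_T<\alpha$ and $\alpha-\alpha_T\ge\varepsilon_{k(T)}$. Each value is taken finitely often, so $k(T)\to\infty$. The example of width $\le1$ is $\varepsilon_k=2^{-k^2}$, $n_k=1$ and $\alpha=\sum_{k\in A}2^{-k^2}$; we checked (2) above.

**Lemma 8.** A real $\alpha$ with a sparse presentation is not $\le_S$-complete.

**Proof.** **Step 1.** We find a left-r.e. real $\theta$ with $\alpha\ll\theta$. Let $\theta=\sum_s2^{\kappa(s)}\varepsilon_{\kappa(s)}$. It is finite. By (2) with $k=0$, $\varepsilon_j\le\varepsilon_0$ for all $j$. By (2) with $k-1$ in place of $k$, $n_k\varepsilon_k\le4^{-(k-1)}\varepsilon_{k-1}\le4^{-(k-1)}\varepsilon_0$ for $k\ge1$. So $\theta\le n_0\varepsilon_0+\sum_{k\ge1}2^k4^{-(k-1)}\varepsilon_0<\infty$. Let $\theta_T$ be the sum of the terms with $s<T$. Since $\kappa(s)\ge k(T)$ for $s\ge T$, we have $\alpha-\alpha_T\le2^{-k(T)}(\theta-\theta_T)$. Map $q<\theta$ to $\alpha_T$ for the least $T$ with $\theta_T>q$. For given $\epsilon$ let $r=\theta_{T_0}$, where $2^{-k(T)}\le\epsilon$ for all $T\ge T_0$; if $q>r$, then $T>T_0$, and $\alpha-\alpha_T\le\epsilon(\theta-q)$.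

**Step 2.** We show that completeness of $\alpha$ would make $\alpha$ computable. If $\alpha$ is complete, then $\theta\le_S\alpha$, say via $f$ with constant $c$. Take $r,f'$ from $\alpha\ll\theta$ with $\epsilon=1/(2c)$. For rational $q<\alpha$ close enough to $\alpha$, $f(q)\ge\theta-c(\alpha-q)>r$. So there is a rational $r'<\alpha$ such that for every rational $q\in(r',\alpha)$ the value $F(q)=\max(q,f'(f(q)))$ is defined, lies in $(r',\alpha)$, and satisfies
$$\alpha-F(q)\le\tfrac1{2c}(\theta-f(q))\le\tfrac12(\alpha-q).$$
Iterating $F$ from a rational in $(r',\alpha)$ halves the error each time, so $\alpha$ is computable. Then the greatest degree is $\mathbf 0$, and every left-r.e. real is computable, a contradiction. $\square$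

**Lemma 9.** If $\alpha$ has a sparse presentation of width $\le n$ and $N\ge n$, then $[\mathbf 0,\deg\alpha]\models D_N$.

**Proof.** Let $y_i=\deg\eta_i\le\deg\alpha$ ($1\le i\le N+1$) have join $\deg\alpha$, so $\alpha\le_S\sum_i\eta_i$.

**Step 1.** We shrink the $y_i$ by giving every term of $\alpha$, as a whole, to one colour that can afford it. By Lemma 5, $\alpha=\sum_i\theta_i$ with $\theta_i\le_S\eta_i$. By Lemma 6 there are computable nondecreasing $h^i_s\to\theta_i$ with $\sum_ih^i_s=\alpha_s$, where $\alpha_s$ are the partial sums of the presentation. Since $\sum_i(h^i_{s+1}-h^i_s)=\varepsilon_{\kappa(s)}$, some $i$ has $h^i_{s+1}-h^i_s\ge\varepsilon_{\kappa(s)}/(N+1)$; let $\mathrm{col}(s)$ be the least such $i$. Put $\theta_i'=\sum_{\mathrm{col}(s)=i}\varepsilon_{\kappa(s)}$, with partial sums $\theta'_{i,T}$ over $s<T$. Then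
$$\theta_i'-\theta'_{i,T}\le(N+1)\sum_{s\ge T}(h^i_{s+1}-h^i_s)=(N+1)(\theta_i-h^i_T).$$
So $\theta_i'\le_S\theta_i\le_S\eta_i$ by Lemma 3(a): given $q<\theta_i$, find $T$ with $d=h^i_T>q$ and let $a=\theta'_{i,T}$. Also $\sum_i\theta_i'=\alpha$. Put $y_i'=\deg\theta_i'\le y_i$; then $\bigvee_iy_i'=\deg\alpha$.

**Step 2.** We show that every common lower bound is negligible. Let $\omega\le_S\theta_i'$ for all $i$. If some colour $i$ is used only finitely often, then $\theta_i'$ is rational, so $\deg\omega=\mathbf 0$, which is small. Otherwise $\theta'_{i,T}<\theta_i'$ for all $i,T$. Let $f_i$ witness $\omega\le_S\theta_i'$ with a common constant $c$, and put $e_T=\max_if_i(\theta'_{i,T})<\omega$. Then $\omega-e_T\le c\min_i(\theta_i'-\theta'_{i,T})$.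

Let $k=k(T)$. At most $n_k\le n<N+1$ numbers $s\ge T$ have $\kappa(s)=k$, so some colour $i$ is not used on them. All $s\ge T$ of this colour have $\kappa(s)>k$, so by (2)
$$\theta'_i-\theta'_{i,T}\le\sum_{j>k}n_j\varepsilon_j\le4^{-k}\varepsilon_k\le4^{-k}(\alpha-\alpha_T).$$
Hence $\omega-e_T\le c\,4^{-k(T)}(\alpha-\alpha_T)$, the general form of (1). Map $q<\alpha$ to $e_T$ for the least $T$ with $\alpha_T>q$. Then $\omega-e_T\le c\,4^{-k(T)}(\alpha-q)$, and $T\to\infty$ as $q\to\alpha$, so $\omega\ll\alpha$. Also $\omega\le_S\theta_i'\le_S\alpha$. By Lemma 7, $\deg\omega$ is small. $\square$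

**Proposition 10.** Let $A$ be r.e. and noncomputable, and $\mathbf a_1=\deg\sum_{k\in A}2^{-k^2}$. Then $\mathbf 0<_S\mathbf a_1<_S\Omega$, and $[\mathbf 0,\mathbf a_1]$ satisfies $D_N$ for all $N\ge1$ but not $D_0$.

**Proof.** The real is not computable, as shown above, so $\mathbf a_1\ne\mathbf 0$. It has a sparse presentation of width $\le1$. So $\mathbf a_1<_S\Omega$ by Lemma 8, and $D_N$ holds for $N\ge1$ by Lemma 9. The sentence $D_0$ fails in every order with least element $0\ne1$. $\square$

## Forcing a common lower bound one colour at a time

What remains is to make $D_{n-1}$ fail below a sparse sum in which terms may appear $n$ times.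

**Proposition 11.** Let $I\subseteq\{2,3,\dots\}$ be computable and nonempty. There is a left-r.e. $\alpha$ with a sparse presentation with all $n_k\in I$, such that $D_{n-1}$ fails in $[\mathbf 0,\deg\alpha]$ for every $n\in I$.

For $n\in I$ we shall build $\eta^n_1,\dots,\eta^n_n$ with sum $\alpha$. An opponent shrinks them; by Lemma 5 we may assume that he presents reals $\theta_j\le_S\eta^n_j$ with $\sum_j\theta_j=\alpha$. We want a real $\omega$ below all $\theta_j$ that is not small.

For $\omega$ to grow by about $m$, every $\theta_j$ must have grown by about $m$. First attempt: add $m$ to all $\eta^n_j$ at the same time. This cannot work. If we always do so, then $\eta^n_j=\alpha/n$ for all $j$, and the opponent answers $\theta_1=\alpha=n\,\eta^n_1$, $\theta_j=0$ for $j\ge2$. His $\theta_2$ does not move, and the only degree below all $\deg\theta_j$ is $\mathbf 0$. The constant in $\theta_1\le_S\eta^n_1$ allows $\theta_1$ to take everything.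

The way past this is to separate the colours in time. Add $m$ to $\eta^n_1$ only, and wait until $\sum_j\theta_j$ has followed $\alpha$. During this time $\eta^n_i$, $i\ne1$, has not moved. If $\varphi_i$ with constant $c$ witnesses $\theta_i\le_S\eta^n_i$, then its value at a point just $\sigma$ below the present $\eta^n_i$ pins $\theta_i$ down up to about $c\sigma$. So $\theta_1$ must have grown by almost $m$. Then do the same with colour $2$, and so on. After $n$ such events of mass $m$ each $\theta_j$ has grown by about $m$, and we may add $m/2$ to $\omega$. This is one *phase*, and it uses the mass $m$ exactly $n$ times, which is what width $n$ allows.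

Next, $\omega$ must not be small. So we build $\upsilon$ with $\alpha\le_S\omega+\upsilon$ and $\alpha\not\le_S\upsilon$. The bookkeeping is forced: every increase of $\alpha$ that $\omega$ does not account for, by other strategies or by unsuccessful phases, is put into $\upsilon$. To beat a candidate $(g,b)$ for $\alpha\le_S\upsilon$ (function $g$, constant $b$), evaluate $g$ slightly below the present $\upsilon$, and run a phase. If it succeeds, $\alpha$ has grown by $nm$ and $\upsilon$ hardly at all.

## The construction

We build, for each $n\in I$, left-r.e. reals $\eta^n_1,\dots,\eta^n_n$ with $\sum_j\eta^n_j=\alpha$, with $\alpha$ the same for all $n$. All start at $0$. An *event of mass $m$ and colour $j$ made by a requirement with parameter $n$* adds $m$ to $\eta^n_j$, and adds $m$ to $\eta^{n'}_1$ for each $n'\in I$, $n'\ne n$. So it adds $m$ to $\alpha$. For example, if $I=\{2,3\}$, an event of mass $m$ and colour $2$ made with parameter $3$ adds $m$ to $\eta^3_2$, to $\eta^2_1$ and to $\alpha$.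

**Definition.** A *type* is $t=(n,e)$ with $n\in I$ and $e=(h^1,\dots,h^n,\varphi_1,\dots,\varphi_n,c)$, where $h^j:\mathbb N\to\mathbb Q$ and $\varphi_j:\mathbb Q\to\mathbb Q$ are partial computable, given by indices, and $c\ge1$ is an integer. It is *valid* if each $h^j$ is total and nondecreasing with a limit $\theta_j$, $\sum_j\theta_j=\alpha$, and for all $j$ and all rationals $q<\eta^n_j$: $\varphi_j(q)$ is defined, $\varphi_j(q)<\theta_j$ and $\theta_j-\varphi_j(q)\le c(\eta^n_j-q)$.

Example: for $n\in I$ the type with $h^j_s=\eta^n_{j,s}$ (the value at the end of stage $s$), $\varphi_j(q)=q$ and $c=1$. Its indices come from the construction itself, which is a fixed computable process over the list of all types. It is valid once we know that $\alpha$ is finite, with $\theta_j=\eta^n_j$.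

**Requirements.** $N_0,N_1,\dots$ effectively list all triples $(n,e,i)$, where $(n,e)$ is a type and $i=(g,b)$ with $g:\mathbb Q\to\mathbb Q$ partial computable, given by an index, and $b\ge1$ an integer. We call $t=(n,e)$ the type of the requirement. The requirement $(n,e,i)$ says: if $t$ is valid, then $(g,b)$ does not witness $\alpha\le_S\upsilon_t$. The reals $\upsilon_t,\omega_t$ start at $0$. A subscript $s$ on any of the reals built denotes the value at the end of stage $s$.

**States.** A requirement is *idle*, in *$g$-wait*, in *$j$-wait* ($0\le j\le n$), *won*, or *done*. In $j$-wait we say that it has a *phase (of type $t$) in progress*. Initially all are idle. *Initialising* a requirement makes it idle; if it had a phase in progress, that phase ends *unsuccessfully*.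

**Updating $\upsilon_t$ and $\omega_t$.** An event of mass $m$ made by a requirement of type $\ne t$ adds $m$ to $\upsilon_t$ at once. When a phase of type $t$ with mass $m$ ends unsuccessfully after making $j$ events, add $jm$ to $\upsilon_t$. When it ends successfully, add $m/2$ to $\omega_t$.

**Masses.** The $k$-th start ($k=0,1,\dots$), made by a requirement with parameters $n=:n_k$, $c$, $b$, has mass $m=\varepsilon_k$ and tolerances
$$\sigma=\sigma_k=\frac{\varepsilon_k}{64\,n\,c\,b\,4^k},\qquad\tau=\frac m{16n},\qquad\text{where }\varepsilon_0=1,\quad\varepsilon_{k+1}=\frac{\sigma_k}{2n_{k+1}}.\tag{3}$$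
From (3) we read off $\sigma\le\tau$, $2c\sigma\le\tau$, $\sigma<m/4$ and $2b\sigma<m$. Moreover $n_{j+1}\varepsilon_{j+1}=\sigma_j/2$ and $\sigma_{j+1}\le\varepsilon_{j+1}/64\le\sigma_j/64$, so
$$\sum_{j>k}n_j\varepsilon_j\le\sum_{j\ge k}\frac{\sigma_j}2<\sigma_k\le4^{-k}\varepsilon_k,\tag{4}$$
where the sums run over the starts that actually occur. The middle inequality is $\frac12\cdot\frac{64}{63}<1$.

**Stage $s$.** Let $l\le s$ be least such that one of the following holds. If there is none, do nothing. Here $[i\le j]$ is $1$ if $i\le j$ and $0$ otherwise, and $m,\sigma,\alpha^0,\eta^0_i,\upsilon^0$ are the values fixed at the latest start of $N_l$.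

- (A) $N_l$ is idle, and no $N_{l'}$ with $l'<l$ of the same type has a phase in progress.
- (B) $N_l$ is in $g$-wait and $g(\upsilon^0-\sigma)$ converges within $s$ steps.
- (C) $N_l$ entered its current $j$-wait at stage $s_j<s$, and $W_j$ holds: the values $x^j_i:=\varphi_i(\eta^0_i+[i\le j]m-\sigma)$, $1\le i\le n$, converge within $s$ steps, and there is $z$ with $s_j\le z\le s$ such that all $h^i_u$ ($u\le z$, $i\le n$) converge within $s$ steps and $\sum_ih^i_z\ge\alpha^0+jm-\sigma$. Let $z_j$ be the least such $z$.

First initialise all $N_{l'}$ with $l'>l$. Then $N_l$ *acts*: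

- (A) $N_l$ *starts*, with the next start number $k$. Fix $m,\sigma,\tau$ and record the current values $\alpha^0$ of $\alpha$, $\eta^0_i$ of $\eta^n_i$, and $\upsilon^0$ of $\upsilon_t$. Enter $g$-wait.
- (B) Let $r=g(\upsilon^0-\sigma)$. If $r\ge\alpha^0+m/4$, become won. Otherwise a phase begins: enter $0$-wait.
- (C) Check (i) $h^i_{z_j}\le x^j_i+\tau$ for all $i$, and (ii) $\sum_ix^j_i\le\alpha^0+jm+\tau$. If the check fails, the phase ends unsuccessfully; become won. If it passes and $j<n$, make an event of mass $m$ and colour $j+1$, and enter $(j+1)$-wait. If it passes and $j=n$, the phase ends successfully; become done.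

So in $j$-wait exactly $j$ events of the phase have been made, with colours $1,\dots,j$.

*Two phases by hand, $n=2$.* Suppose that no other requirement makes events in the meantime, and let the type be the example above, $h^j=\eta^2_j$, $\varphi_j(q)=q$. Then $x^j_i=\eta^0_i+[i\le j]m-\sigma$ and $h^i_{z_j}=\eta^0_i+[i\le j]m$, so (i) holds since $\sigma\le\tau$. And $\sum_ix^j_i=\alpha^0+jm-2\sigma$, so (ii) holds. The phase succeeds; $h^1$ rises by $m$ between $z_0$ and $z_1$, and $h^2$ by $m$ between $z_1$ and $z_2$.

Now suppose instead the opponent presents $h^1_s=\alpha_s$, $h^2_s=0$, and that the check at $j=1$ passes. By (i), $x^1_2\ge-\tau$, so by (ii) $x^1_1\le\alpha^0+m+2\tau$. If $W_2$ comes to hold, then $h^1_{z_2}\ge\alpha^0+2m-\sigma$. But $x^2_1=x^1_1$, because $\eta^2_1$ has received no event of this phase since, and (i) at $j=2$ would need $h^1_{z_2}\le\alpha^0+m+3\tau$. Since $3\tau+\sigma\le4\tau=m/8<m$, the check fails, and the opponent is caught.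

## Finite injury and the accounting of masses

**Claim 12.** Each requirement acts finitely often. In particular, if (A), (B) or (C) for $N_l$ holds at all sufficiently large stages as long as $N_l$ does not act, then $N_l$ eventually acts.

**Proof.** This is the usual finite injury induction on $l$. After the last act of smaller-index requirements, $N_l$ is never initialised again, so it never becomes idle again. It then acts at most $n+3$ more times: one start, one act under (B), at most $n+1$ acts under (C). For the second part, consider stages $s\ge l$ after the last act of the smaller-index requirements. At such a stage no smaller index satisfies its condition, since the least index that does so acts. So if $N_l$ satisfies its condition, it acts. $\square$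

**Claim 13.** At most one phase of a given type is in progress at any time.

**Proof.** This is needed so that credits to $\omega_t$ are paid by disjoint increases of the $\theta_j$. Suppose $N_l$ has a phase of type $t$ in progress. Its present state was entered at its latest act, when every $N_{l'}$ with $l'>l$ was made idle. Since then the phase of $N_l$ has been in progress, so (A) has prevented those $N_{l'}$ of type $t$ from starting. So no larger-index requirement of type $t$ has a phase in progress. If two phases of type $t$ were in progress, this would be contradicted by the one of smaller index. $\square$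

**Claim 14.** Let $N_l$, of type $t$, make the $k$-th start at stage $s$ and not be initialised in $(s,s']$. Then in $(s,s']$ the events made by other requirements have total mass $<\sigma_k$, and the increase of $\upsilon_t$ not due to $N_l$'s own phase is $<\sigma_k$. Moreover $\alpha$ and all $\eta^n_j,\upsilon_t,\omega_t$ are finite, hence left-r.e., and $\eta^n_j,\upsilon_t,\omega_t\le\alpha$.

**Proof.** The first part says that the rest of the construction is invisible to $N_l$ at its own tolerance. Smaller-index requirements do not act in $(s,s']$, as this would initialise $N_l$; hence they are not initialised by still smaller ones either, and contribute nothing. Larger-index ones were made idle at $s$, before the values were recorded. So all their contributions in $(s,s']$ come from starts numbered $j>k$. Each such start makes at most $n_j$ events of mass $\varepsilon_j$, and contributes at most $n_j\varepsilon_j$ to $\upsilon_t$ (through its events if it is of another type, through an unsuccessful end if it is of type $t$). Apply (4).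

For the second part, $\alpha$ is at most $n_0\varepsilon_0$ from the $0$-th start plus $\sum_{j>0}n_j\varepsilon_j$, finite by (4). Every event contributes its mass at most once to a given $\upsilon_t$, so $\upsilon_t\le\alpha$. A successful phase adds $m/2\le nm$ to $\omega_t$ after having added $nm$ to $\alpha$, so $\omega_t\le\alpha$. And $\eta^n_j\le\alpha$ since $\sum_j\eta^n_j=\alpha$. All are limits of computable nondecreasing sequences. $\square$

**Claim 15.** Let $t=(n,e)$ be valid. Then every phase of type $t$ ends, and for every $s$ there is $s'\ge s$ such that no phase of type $t$ is in progress at the end of stage $s'$.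

**Proof.** For the first part we show that the waiting in (C) cannot last forever. Suppose $N_l$ of type $t$ stays in $j$-wait forever. The events of colours $1,\dots,j$ have been made, so $\eta^n_i\ge\eta^0_i+[i\le j]m>\eta^0_i+[i\le j]m-\sigma$, and by validity the $x^j_i$ converge. Since $\sum_i\lim_uh^i_u=\alpha\ge\alpha^0+jm$, some $z\ge s_j$ has $\sum_ih^i_z\ge\alpha^0+jm-\sigma$. So $W_j$ eventually holds permanently. By Claim 12, $N_l$ eventually acts and leaves $j$-wait, a contradiction. As there are finitely many $j$, every phase ends.

For the second part, which provides moments at which the books of type $t$ are balanced, suppose a phase of $N_l$ of type $t$ is in progress at the end of $s$, and let it end at stage $s'>s$. By Claim 13 it is the only one of type $t$ in progress before stage $s'$, and phases begin only by an act of the requirement concerned. If it ends by an act of $N_l$, none of type $t$ is in progress at the end of $s'$. Otherwise some $N_{l'}$ with $l'<l$ acted at $s'$. Then either none is in progress at the end of $s'$, or a phase of $N_{l'}$ has just begun. In the last case repeat with $N_{l'}$ in place of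 $N_l$. The indices decrease, so this ends. $\square$

## A successful phase moves every $\theta_j$

**Claim 16.** In a successful phase, for $1\le j\le n$,
$$h^j_{z_j}-h^j_{z_{j-1}}\ge\frac m2,\qquad\text{and}\qquad z_{j-1}\le s_j\le z_j.$$

**Proof.** This turns the informal "pinning down" into numbers; it uses only the checks, not validity. For the second statement: $z_{j-1}$ is at most the stage of the act by which $(j-1)$-wait is left, and this stage is $s_j$; and $s_j\le z_j$ by definition of $z_j$.

**Step 1.** We show that the bound $x_j$ for $\theta_j$ jumps when the event of colour $j$ is made. Note $x^j_i=x^{j-1}_i$ for $i\ne j$, since $[i\le j]=[i\le j-1]$. By (i) at $j$ and $W_j$,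
$$\sum_ix^j_i\ge\sum_ih^i_{z_j}-n\tau\ge\alpha^0+jm-\sigma-n\tau.$$
By (ii) at $j-1$, $\sum_ix^{j-1}_i\le\alpha^0+(j-1)m+\tau$. Subtracting,
$$x^j_j-x^{j-1}_j\ge m-\sigma-(n+1)\tau.$$

**Step 2.** We show that $h^j_{z_j}$ is close to the new bound, because the other $h^i$ cannot supply the total. By $W_j$, then (i) at $j$, then (ii) at $j$,
$$h^j_{z_j}\ge\alpha^0+jm-\sigma-\sum_{i\ne j}(x^j_i+\tau)=\Bigl(\alpha^0+jm-\sum_ix^j_i\Bigr)+x^j_j-\sigma-(n-1)\tau\ge x^j_j-\sigma-n\tau.$$

**Step 3.** We combine. By (i) at $j-1$, $h^j_{z_{j-1}}\le x^{j-1}_j+\tau$. So, using $\sigma\le\tau$ and $n\ge2$,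
$$h^j_{z_j}-h^j_{z_{j-1}}\ge m-2\sigma-(2n+2)\tau\ge m-(2n+4)\tau=m\Bigl(1-\frac{2n+4}{16n}\Bigr)\ge\frac m2.\qquad\square$$

Now fix a valid type $t=(n,e)$ with limits $\theta_1,\dots,\theta_n$, and write $\omega=\omega_t$, $\upsilon=\upsilon_t$. Call a stage $s$ *quiet* if no phase of type $t$ is in progress at the end of stage $s$. Quietness is decidable, and by Claim 15 quiet stages can be found computably beyond any stage.

**Claim 17.** $\omega\le_S\theta_j$ for $1\le j\le n$.

**Proof.** We charge each credit $m/2$ to the rise of $h^j$ during the phase that earned it. Given a rational $q<\theta_j$, find a quiet $s$ and $u\le s$ with $h^j_u>q$. We use $d=h^j_u$ and $a=\omega_s$ in Lemma 3(a) with constant $1$, so we must show $\omega-\omega_s\le\theta_j-h^j_u$.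

The phases ending successfully after $s$ begin after $s$, since $s$ is quiet. By Claim 13, and since at most one requirement acts per stage, each of them begins after the previous one has ended. For each of them $s<s_{j-1}\le z_{j-1}\le z_j$, and $z_j$ is at most the stage at which the phase ends. So the intervals $[z_{j-1},z_j]$ belonging to these phases follow one another and all start after $u$. By Claim 16, and since $h^j$ is nondecreasing, the sum of the corresponding $m/2$, which is $\omega-\omega_s$, is at most $\theta_j-h^j_u$. $\square$

**Claim 18.** $\alpha\le_S\omega+\upsilon$ and $\upsilon\le_S\alpha$.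

**Proof.** We balance the books after a quiet stage $s$. All phases of type $t$ end, and those making events or ending after $s$ begin after $s$. So $\alpha-\alpha_s$ is the sum of three parts:

1. the masses of events made after $s$ by requirements of other types;
2. the amounts $nm$ for the successful phases of type $t$ after $s$;
3. the amounts $jm$ for the unsuccessful phases of type $t$ after $s$.

By the updating rules, parts 1 and 3 sum to $\upsilon-\upsilon_s$, and part 2 is $2n(\omega-\omega_s)$. Hence
$$\alpha-\alpha_s=(\upsilon-\upsilon_s)+2n(\omega-\omega_s)\le2n\bigl((\omega+\upsilon)-(\omega_s+\upsilon_s)\bigr)\quad\text{and}\quad\upsilon-\upsilon_s\le\alpha-\alpha_s.$$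
Apply Lemma 3(a). For given $q<\omega+\upsilon$ search for a quiet $s$ with $d=\omega_s+\upsilon_s>q$ and use $a=\alpha_s$. For given $q<\alpha$ search for a quiet $s$ with $d=\alpha_s>q$ and use $a=\upsilon_s$. $\square$

**Claim 19.** $\alpha\not\le_S\upsilon$.

**Proof.** Suppose $(g,b)$ is a witness, with $b\ge1$ an integer, and let $N_l$ be the requirement $(n,e,(g,b))$.

**Step 1.** We find a start of $N_l$ that is never undone. By Claim 12, from some stage on no smaller-index requirement acts. From then on no smaller-index phase of type $t$ is in progress: by Claim 15 it would have to end, and its end requires an act of a smaller-index requirement. So if $N_l$ is idle then, it is not blocked in (A), and by Claim 12 it starts. Hence $N_l$ has a final start, with number $k$, after which it is never initialised; write $m,\sigma,\tau$ for its parameters. By Claim 14, after this start the other requirements contribute less than $\sigma$ to $\alpha$ at every later stage, hence at most $\sigma$ in the limit. Likewise they contribute at most $\sigma$ to every $\eta^n_i$, and $\upsilon$ increases by at most $\sigma$ apart from $N_l$'s own phase.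

**Step 2.** We use the witness once. As $\upsilon^0-\sigma<\upsilon$, the value $r=g(\upsilon^0-\sigma)$ is defined, with
$$r<\alpha\quad\text{and}\quad\alpha-r\le b\bigl(\upsilon-(\upsilon^0-\sigma)\bigr),\tag{5}$$
and by Claim 12 $N_l$ acts under (B).

**Step 3.** We exclude that $N_l$ becomes won under (B). In that case $N_l$ makes no event, so $\alpha\le\alpha^0+\sigma<\alpha^0+m/4\le r$, contradicting $r<\alpha$. So $r<\alpha^0+m/4$ and a phase begins. By Claim 15 it ends, and since $N_l$ is never initialised, it ends by an act of $N_l$.

**Step 4.** We exclude that a check fails. Suppose it fails in $j$-wait. Then $N_l$ makes no further event, so $\eta^n_i\le\eta^0_i+[i\le j]m+\sigma$ and $\alpha\le\alpha^0+jm+\sigma$. The point $\eta^0_i+[i\le j]m-\sigma$, at which $\varphi_i$ takes the value $x^j_i$, is below $\eta^n_i$ and at distance at most $2\sigma$ from it. So validity gives $x^j_i<\theta_i$ and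
$$h^i_{z_j}\le\theta_i\le x^j_i+2c\sigma\le x^j_i+\tau,\qquad\sum_ix^j_i<\sum_i\theta_i=\alpha\le\alpha^0+jm+\sigma\le\alpha^0+jm+\tau.$$
So the check passes, a contradiction.

**Step 5.** The phase succeeds, and this contradicts (5). A successful phase adds nothing to $\upsilon$, so $\upsilon\le\upsilon^0+\sigma$ and the right side of (5) is at most $2b\sigma<m$. But the phase has made $n\ge2$ events, so $\alpha\ge\alpha^0+nm$ and $\alpha-r>nm-\frac m4\ge m$. $\square$

## Proof of Proposition 11 and of the two theorems

**Proof of Proposition 11.** **Step 1.** We show that $\alpha$ is not computable and is sparsely presented. For any $n\in I$ the example type $h^j_s=\eta^n_{j,s}$, $\varphi_j(q)=q$, $c=1$ is valid. By Claim 19, $\alpha\not\le_S\upsilon_t$ for this $t$. Since computable reals have the least degree, $\alpha$ is not computable, in particular not rational. So infinitely many events occur, and hence infinitely many starts, since the $k$-th start leads to at most $n_k$ events. Thus $(\varepsilon_k)$ and $(n_k)$ are total computable sequences. Let $\kappa(s)$ be the start number of the $s$-th event. It is total and computable, takes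 each value $k$ at most $n_k$ times, and $\alpha=\sum_s\varepsilon_{\kappa(s)}$. By (4), condition (2) holds. All $n_k$ are in $I$.

**Step 2.** We show that $D_{n-1}$ fails for $n\in I$. Let $\mathbf a=\deg\alpha$ and $y_j=\deg\eta^n_j$, $1\le j\le n$. Since $\sum_j\eta^n_j=\alpha$, their join is $\mathbf a$. Let $y_j'=\deg\beta_j\le y_j$ be arbitrary with $\bigvee_jy_j'=\mathbf a$, so $\alpha\le_S\sum_j\beta_j$. By Lemma 5, $\alpha=\sum_j\theta_j$ with $\theta_j\le_S\beta_j\le_S\eta^n_j$. Computable nondecreasing approximations of the $\theta_j$, together with witnesses of $\theta_j\le_S\eta^n_j$ with a common integer constant, form a valid type $t$. Let $w=\deg\omega_t$ and $v=\deg\upsilon_t$. By Claim 17, $w\le\deg\theta_j\le y_j'\le\mathbf a$ for all $j$. By Claim 18, $v\le\mathbf a$ and $w\vee v=\mathbf a$. By Claim 19, $v\ne\mathbf a$. So $w$ is a common lower bound of the $y_j'$ that is not small in $[\mathbf 0,\mathbf a]$. As the $y_j'$ were arbitrary, $D_{n-1}$ fails. $\square$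

**Proof of Theorems 1 and 2.** The degree $\mathbf a_1$ is the one of Proposition 10. For $2\le n<\infty$ let $\mathbf a_n$ be the degree given by Proposition 11 with $I=\{n\}$, and let $\mathbf a_\infty$ be the one given by $I=\{2,3,\dots\}$. For $2\le n\le\infty$ we have $\mathbf a_n<_S\Omega$ by Lemma 8, and $\mathbf a_n\ne\mathbf 0$ because some $D_N$ fails in $[\mathbf 0,\mathbf a_n]$, whereas all $D_N$ hold in the one-element order.

For finite $n\ge2$ the presentation has width $\le n$, so $D_N$ holds in $[\mathbf 0,\mathbf a_n]$ for all $N\ge n$ by Lemma 9, while $D_{n-1}$ fails by Proposition 11. In $[\mathbf 0,\mathbf a_\infty]$ the sentence $D_{n-1}$ fails for every $n\ge2$, that is, $D_N$ fails for every $N\ge1$. With the comparison of theories made after the statement, this proves Theorem 1.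

In particular $D_1$ holds in $[\mathbf 0,\mathbf a_1]$, for any noncomputable r.e. set $A$, and fails in $[\mathbf 0,\mathbf a_2]$. Isomorphic orders satisfy the same sentences, so $[\mathbf 0,\mathbf a_1]\not\cong[\mathbf 0,\mathbf a_2]$, which proves Theorem 2. $\blacksquare$
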